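# A domain in $\mathbb R^4$ whose first eigenvalue carries no low-energy Brezis–Nirenberg solution

## 1. The critical problem, bubbles, caps and potentials

We work in dimension $N=4$, except in two short paragraphs where a general $N$ is mentioned. The $L^p$ norm is $|\cdot|_p$; $u^+=\max(u,0)$, $u^-=\max(-u,0)$; functions in $H_0^1$ of an open set are extended by $0$. The letters $c,C>0$ denote constants that may change from line to line; each time we say what they do not depend on.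

### 1.1 The Dirichlet problem and its energy

**Definition 1 (Dirichlet eigenvalues).** For a bounded domain $\Omega\subset\mathbb R^4$, let $0<\lambda_1(\Omega)<\lambda_2(\Omega)\le\cdots$ be the eigenvalues of $-\Delta$ on $H_0^1(\Omega)$, counted with multiplicity. The first is simple, with an eigenfunction $e>0$.

*Example.* On $\Omega=(0,\pi)^4$ the eigenfunctions are the products $\prod\sin(k_ix_i)$, $k_i\ge1$, with eigenvalue $\sum k_i^2$. So $\lambda_1=4$ and $\lambda_2=\dots=\lambda_5=7$.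

We will recognize first eigenvalues by positivity. If $\varphi\in H_0^1(\Omega)$, $\varphi>0$ and $-\Delta\varphi=\mu\varphi$, then $\mu=\lambda_1(\Omega)$: testing each equation with the other function gives $(\lambda_1-\mu)\int e\varphi=0$.

**Definition 2 (problem and energy).** For $\lambda>0$ consider
$$-\Delta u=\lambda u+u^3\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega. \tag{1}$$
A weak solution is $u\in H_0^1(\Omega)$ with $\int\nabla u\cdot\nabla\phi=\lambda\int u\phi+\int u^3\phi$ for all $\phi\in H_0^1(\Omega)$, that is, a critical point of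
$$I_{\lambda,\Omega}(u)=\tfrac12\int_\Omega|\nabla u|^2-\tfrac\lambda2\int_\Omega u^2-\tfrac14\int_\Omega u^4 .$$

*Example.* If $u$ solves (1), the choice $\phi=u$ gives $\int|\nabla u|^2-\lambda\int u^2=\int u^4$, so
$$I_{\lambda,\Omega}(u)=\tfrac14|u|_4^4. \tag{2}$$
For solutions, a statement about energy is a statement about the $L^4$ norm.

### 1.2 The Sobolev constant and bubbles

**Definition 3.** $D^{1,2}(\mathbb R^4)$ is the completion of $C_c^\infty(\mathbb R^4)$ in the norm $|\nabla u|_2$; for open $V$, $D^{1,2}_0(V)$ is the closure of $C_c^\infty(V)$ in it. $S=S_4$ is the best constant in $S|u|_4^2\le|\nabla u|_2^2$. The *bubbles* are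
$$U(x)=\frac{\sqrt8}{1+|x|^2},\qquad U_{\epsilon,y}(x)=\epsilon^{-1}U\Big(\frac{x-y}\epsilon\Big).$$

*Example.* In $\mathbb R^4$ one computes $-\Delta(1+|x|^2)^{-1}=8(1+|x|^2)^{-3}$, so $-\Delta U=U^3$ and $\int|\nabla U|^2=\int U^4$. Since $U$ attains the Sobolev constant, $S=\int|\nabla U|^2/(\int U^4)^{1/2}$, hence
$$\int|\nabla U|^2=\int U^4=S^2. \tag{3}$$
Both integrals are unchanged for $U_{\epsilon,y}$. So a bubble has "energy" $\frac14S^2$, at every scale $\epsilon$. Note $U\notin L^2(\mathbb R^4)$: the integral $\int r^3(1+r^2)^{-2}dr$ diverges logarithmically.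

**Fact 1 (Aubin–Talenti).** The minimizers of the Sobolev quotient are the nonzero multiples of the $U_{\epsilon,y}$.

**Fact 2 (P.-L. Lions).** A minimizing sequence for the Sobolev quotient, normalized in $L^4$, is relatively compact in $D^{1,2}(\mathbb R^4)$ up to translations and dilations.

### 1.3 Caps of the four-sphere

**Definition 4.** On $S^4$ let $\theta\in[0,\pi]$ be the distance to the north pole, and $C_\alpha=\{\theta<\alpha\}$, $\alpha\in(0,\pi)$. Then $|C_\alpha|=|S^3|\int_0^\alpha\sin^3\theta\,d\theta$, and $\lambda_1(C_\alpha)$ is the first Dirichlet eigenvalue of $-\Delta_{S^4}$. Put $\ell(t)=\lambda_1(C_{\pi-t})$, an increasing function of $t$.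

*Example.* $\cos\theta$ is a linear function restricted to $S^4$, so $-\Delta\cos\theta=4\cos\theta$. It is positive in the open hemisphere and vanishes on its boundary, so $\lambda_1(C_{\pi/2})=4$. At the other end, $\ell(\tau)\to0$ as $\tau\to0$: if $d$ is the distance to the south pole and $v=\min(1,(d/\tau-1)^+)$, then $v\in H_0^1(C_{\pi-\tau})$, $\int|\nabla v|^2\le\tau^{-2}C\tau^4=C\tau^2$ and $\int v^2\to|S^4|$.

**Definition 5 (cap constants).** For $\nu\ge0$,
$$s_\nu(\alpha)=\inf\Big\{\frac{\int_{C_\alpha}|\nabla v|^2-\nu v^2}{|v|_4^2}:\ 0\ne v=v(\theta)\in H_0^1(C_\alpha)\Big\}.$$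

*Example.* $s_4(\pi/2)=0$: the numerator is nonnegative on $H^1_0(C_{\pi/2})$, and it is $0$ for $v=\cos\theta$.

Three remarks. First, $s_\nu$ is nonincreasing in $\alpha$ (more competitors). Second, if $\nu\le\lambda_1(C_\alpha)$, then $\int v^2\le\lambda_1(C_\alpha)^{-1}\int|\nabla v|^2$ gives
$$s_\nu(\alpha)\ge\Big(1-\frac{\nu}{\lambda_1(C_\alpha)}\Big)s_0(\alpha). \tag{4}$$
Third, the infimum may be taken over Lipschitz $v=v(\theta)$ with compact support in $[0,\alpha)$: approximate $v$ by $C_c^\infty(C_\alpha)$ functions and average these over the rotations about the axis; averaging does not increase $H^1$ distances and fixes $v$.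

**Definition 6 (stereographic projection).** Put $|x|=\tan(\theta/2)$. The north pole goes to $0$, the round metric becomes $\varpi^2|dx|^2$ with $\varpi=\frac2{1+|x|^2}$, and $C_\alpha$ becomes the ball of radius $\tan(\alpha/2)$. To a function $v$ on the sphere we attach $w=\varpi v$.

Since $\varpi=U/\sqrt2$, we have $-\Delta\varpi=2\varpi^3$. For $v$ smooth with $w$ compactly supported, $\int|\nabla(\varpi v)|^2=\int\varpi^2|\nabla v|^2+\int(-\Delta\varpi)\varpi v^2$, and on the sphere $|\nabla v|^2d\sigma=\varpi^2|\nabla_xv|^2dx$, $d\sigma=\varpi^4dx$. Hence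
$$\int|\nabla w|^2dx=\int_{S^4}|\nabla v|^2+2v^2,\qquad \int w^4dx=\int_{S^4}v^4,\qquad\int\varpi^2w^2dx=\int_{S^4}v^2, \tag{5}$$
and by density this holds for $w\in H_0^1$ of a ball. *Example.* $v\equiv1$ corresponds to $\varpi$, which has $\int|\nabla\varpi|^2=\frac12S^2$ and $\int\varpi^4=\frac14S^2$ by (3). So $\frac14S^2=|S^4|$, and $\int|\nabla\varpi|^2=2|S^4|$, in agreement with (5).

**Definition 7 (rearrangement).** For measurable $v\ge0$ on $S^4$, $v_*$ is the nonincreasing function of $\theta$ with $|\{v_*>s\}|=|\{v>s\}|$ for all $s>0$. *Example.* $v=(-\cos\theta)^+$ lives in the southern hemisphere, and $v_*=(\cos\theta)^+$.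

**Fact 3 (Pólya–Szegő on the sphere; see Baernstein, *Symmetrization in Analysis*).** If $0\le v\in H^1(S^4)$, then $v_*\in H^1(S^4)$ and $\int|\nabla v_*|^2\le\int|\nabla v|^2$. All $L^p$ norms are preserved.

### 1.4 Potentials

**Definition 8.** $G_0k(x)=\int_{\mathbb R^4}\frac{k(y)\,dy}{4\pi^2|x-y|^2}$, so $-\Delta G_0k=k$. For a fixed ball $\mathfrak B$, $Gk=G_0(k1_{\mathfrak B})$. *Example.* Up to a constant multiple, $\frac1{|x|^2}$ is the potential of a point mass; and $G_0(U^3)=U$.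

**Fact 4 (Hardy–Littlewood–Sobolev and Young).** With $C$ depending only on $\mathfrak B$,
$$|Gk|_4\le C|k|_{4/3},\qquad|Gk|_3\le C|k|_{6/5},\qquad|Gk|_{L^{40}(\mathfrak B)}\le C|k|_{L^2(\mathfrak B)}.$$
The first two are Hardy–Littlewood–Sobolev ($\frac1q=\frac1p-\frac12$), valid for $G_0$ too; the third is Young's inequality with the kernel cut to a bounded set, where it lies in $L^r$ for $r<2$; here $\frac1r=1+\frac1{40}-\frac12=\frac{21}{40}$.

**Definition 9 (exterior Green operator).** Let $K$ be a closed ball of radius $a$; use coordinates centered at its center. For $k\in L^{4/3}(\mathbb R^4\setminus K)$, $G_Kk$ is the element of $D^{1,2}_0(\mathbb R^4\setminus K)$ with $\int\nabla G_Kk\cdot\nabla v=\int kv$ for all $v$ in that space. Put $H=G_0-G_K$.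

By Kelvin's reflection the kernel of $H$ is
$$H(\xi,\xi')=\frac1{4\pi^2}\Big(\frac{|\xi|^2|\xi'|^2}{a^2}-2\xi\cdot\xi'+a^2\Big)^{-1}\ge\frac1{4\pi^2}\Big(\frac{|\xi||\xi'|}a+a\Big)^{-2}>0 . \tag{6}$$
Indeed the bracket is $\frac{|\xi'|^2}{a^2}\big|\xi-\frac{a^2\xi'}{|\xi'|^2}\big|^2$. So for fixed $|\xi'|>a$ the kernel is harmonic in $\xi$ outside $K$, it decays like $|\xi|^{-2}$, and on $|\xi|=a$ it equals $\frac1{4\pi^2}|\xi-\xi'|^{-2}$. This identifies $G_Kk$ for $k\in C_c^\infty(\mathbb R^4\setminus K)$; general $k$ follows by density, because the kernel of $G_K$ lies between $0$ and that of $G_0$, so Fact 4 applies. *Example.* $H(\xi,\xi)=\frac{a^2}{4\pi^2(|\xi|^2-a^2)^2}$: at distance comparable to $a$ from $K$ this is of size $a^{-2}$.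

Write $\langle k,Gk\rangle=\int kGk$, and similarly for the other operators. Since
$$\langle k,G_Kk\rangle=|\nabla G_Kk|_2^2=\sup\Big\{2\int kv-|\nabla v|_2^2:\ v\in D_0^{1,2}(\mathbb R^4\setminus K)\Big\}$$
and the same formula with all of $D^{1,2}(\mathbb R^4)$ gives $\langle k,G_0k\rangle$, we have $0\le\langle k,G_Kk\rangle\le\langle k,G_0k\rangle$. So $H$ is a nonnegative quadratic form. Finally $\langle k,G_0k\rangle\le|k|_{4/3}|G_0k|_4\le|k|_{4/3}S^{-1/2}\langle k,G_0k\rangle^{1/2}$, which is the dual Sobolev inequality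
$$\langle k,G_0k\rangle\le S^{-1}|k|_{4/3}^2. \tag{7}$$

## 2. Solutions below $\frac14S^2$ at an eigenvalue

For general $N\ge3$ the problem is $-\Delta u=\lambda u+|u|^{2^*-2}u$ with $2^*=\frac{2N}{N-2}$, and the threshold is $\frac1NS_N^{N/2}$. Two facts motivate the question. If $N\ge5$, then for every $\lambda=\lambda_n(\Omega)$ there is a nontrivial solution with energy $<\frac1NS_N^{N/2}$. For $N\ge4$ there are multiplicity results of Clapp–Weth, also at eigenvalues of multiplicity $m<N+2$, with solutions of energy $<\frac2NS_N^{N/2}$; for $N=4$ and $\lambda$ an eigenvalue, the source records as not known whether those satisfy the stronger bound $<\frac1NS_N^{N/2}$. The question, taken from "On the Brezis-Nirenberg Problem in a Ball", is: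

*Is it true that for every bounded domain $\Omega\subset\mathbb R^4$ and every $n\ge1$, problem (1) with $\lambda=\lambda_n(\Omega)$ has a nontrivial solution with $I_{\lambda,\Omega}(u)<\frac14S^2$?*

The answer is no, already for $n=1$.

**Theorem.** There is a bounded domain $\Omega\subset\mathbb R^4$ with smooth boundary such that for $\lambda=\lambda_1(\Omega)$ every nontrivial solution $u\in H_0^1(\Omega)$ of (1) has $|u|_4^4>S^2$, i.e. $I_{\lambda,\Omega}(u)>\frac14S^2$.

Nothing is claimed about other eigenvalues.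

## 3. Sign changes and small solutions at $\lambda_1$

Let $\Omega$ be any bounded domain, $\lambda=\lambda_1(\Omega)$, $e>0$ its first eigenfunction. Two things can be seen by hand.

*Every nontrivial solution changes sign.* Test (1) with $e$, and the equation of $e$ with $u$. The terms $\lambda\int ue$ cancel, and
$$\int u^3e=0. \tag{8}$$
Since $e>0$, both $u^+$ and $u^-$ are nonzero.

*There are no solutions of very small energy.* Suppose $u_j\neq0$ solve (1) and $|u_j|_4\to0$. Then $|\nabla u_j|_2^2=\lambda|u_j|_2^2+|u_j|_4^4\to0$. Put $z_j=u_j/|\nabla u_j|_2$. Dividing, $1=\lambda|z_j|_2^2+|u_j|_4^4/|\nabla u_j|_2^2$, and the last term is at most $S^{-2}|\nabla u_j|_2^2\to0$. So along a subsequence $z_j\rightharpoonup z\ne0$. From $-\Delta z_j=\lambda z_j+|\nabla u_j|_2^2z_j^3$ we get $-\Delta z=\lambda z$, so $z=ae$, $a\neq0$. But (8) gives $\int z_j^3e=0$, and in the limit $a^3\int e^4=0$, a contradiction.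

So (8) excludes solutions near energy $0$. The other delicate place is the level $\frac14S^2$ itself, because of bubbles.

## 4. The plane spanned by the eigenfunction and a bubble

A sensible person first tries to *prove* the existence statement by linking: since $e$ is a direction in which the quadratic part vanishes, one wants
$$\max_{a,t\in\mathbb R}I(ae+tu_\epsilon)<\tfrac14S^2,$$
where $u_\epsilon$ is a truncated bubble. For $0<\lambda<\lambda_1$ one would work with $tu_\epsilon$ alone, and the negative term $-\frac\lambda2\int u_\epsilon^2$, of order $\epsilon^2\log\frac1\epsilon$, is what one hopes to gain. Let us compute on the plane. Let $B(y,2d)\subset\Omega$, $\chi$ a cutoff equal to $1$ on $B(y,d)$ and supported in $B(y,2d)$, and $u_\epsilon=\chi U_{\epsilon,y}$. For $|x-y|\ge d$, $U_{\epsilon,y}$ and its gradient are $O(\epsilon)$. Hence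
$$\int|\nabla u_\epsilon|^2=S^2+O(\epsilon^2),\quad\int u_\epsilon^4=S^2+O(\epsilon^4),\quad\int u_\epsilon^2=O(\epsilon^2\log\tfrac1\epsilon),\quad\int u_\epsilon=O(\epsilon),$$
and, by substituting $x=y+\epsilon z$, $\int u_\epsilon^3e=\epsilon\,(e(y)M_0+o(1))$ with $M_0=\int U^3=8^{3/2}\cdot2\pi^2\cdot\frac14=4\sqrt8\,\pi^2$.

Take $t=1$ and $a=-s\epsilon^{1/3}$ with fixed $s>0$. The quadratic part of $I(ae+u_\epsilon)$ is that of $u_\epsilon$ alone, because $e$ is the eigenfunction. In $\int(u_\epsilon+ae)^4$ the terms $6a^2\int u_\epsilon^2e^2=O(\epsilon^{8/3}\log\frac1\epsilon)$ and $4a^3\int u_\epsilon e^3=O(\epsilon^2)$ are negligible, so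
$$I(ae+u_\epsilon)=\tfrac14S^2+\epsilon^{4/3}\Big(s\,e(y)M_0-\tfrac{s^4}4|e|_4^4+o(1)\Big).$$
For small $s>0$ the bracket is positive: the maximum on the plane is *above* $\frac14S^2$ by at least $c\,\epsilon^{4/3}$, while the linear term gains only $\epsilon^2\log\frac1\epsilon$. This is the exact point where the approach stops. (In dimension $N$ the same bookkeeping balances $|a|\epsilon^{(N-2)/2}$ against $|a|^{2^*}$ and produces $\epsilon^{N(N-2)/(N+2)}$, to be compared with a gain of order $\epsilon^2$ for $N\ge5$. The loss is the smaller one exactly when $N^2-4N-4>0$, i.e. $N\ge5$; this count is only an indication.)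

The failure of a test plane proves nothing by itself, but it suggests looking for a counterexample. A bubble dislikes the places where $e$ is not small, because of the interaction $\epsilon e(y)$. It could move to where $e$ is small, that is, near the complement of $\Omega$; but there the Dirichlet condition costs about $(\epsilon/t)^2$, $t$ being the distance to the complement. We will turn this into a proof that low-energy solutions cannot concentrate. Then one must still exclude low-energy solutions that do *not* concentrate. For a given $\Omega$, one would bound $|u^\pm|_4$ from below through the two nodal sets of $u$, but the form $\int|\nabla v|^2-\lambda_1v^2$ degenerates when one nodal set nearly fills $\Omega$, and on a general domain nothing explicit replaces the nodal sets.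

## 5. Replacing $\lambda_1$ by a conformal potential

The idea is to choose the *limit problem* first and the domain afterwards.

* **Limit.** On a ball $B_R$ consider $-\Delta u=qu+u^3$ with $q=(1+\frac\nu2)U^2$. By (5), $\int|\nabla w|^2-qw^2=\int_{S^4}|\nabla v|^2-\nu v^2$: we are on a spherical cap, where rearrangement replaces the nodal sets by caps and everything is computable. We choose $\nu$ so that $-\Delta-q$ has first eigenvalue $0$ on $B_R$, hence (8) survives, and we prove that nontrivial solutions have $|u|_4^4>S^2$.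
* **Domain.** We realize $q$ by holes. Punching one hole of radius $r_i\approx\eta^2$ in each cell of side $\eta$ adds, in the limit, the potential (capacity per volume) $4\pi^2r_i^2/\eta^4$; here $4\pi^2r^2=\int_{|x|>r}|\nabla(r^2|x|^{-2})|^2$ is the capacity of a ball in $\mathbb R^4$. We tune it to $\Lambda-q$, so that $-\Delta-\Lambda$ becomes $-\Delta-q$. The holes are not prescribed: we write down an explicit function $e_\eta$ with $-\Delta e_\eta=\Lambda e_\eta$, and let $\Omega_\eta$ be its positivity set. Then $\lambda_1(\Omega_\eta)=\Lambda$ and the geometry near the holes is explicit.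
* **Perturbation.** Solutions on $\Omega_\eta$ with $|u|_4^4\le S^2$ either converge to a solution of the limit problem (excluded), or go to $0$ (excluded as in Section 3), or form a bubble. For the bubble, (8) forces $e\lesssim\epsilon^{0.35}$ at the bubble, hence a ball of comparable size is missing from $\Omega_\eta$ at distance $t\lesssim\epsilon^{0.35}$; the resulting cost $(\epsilon/t)^2\ge c\,\epsilon^{1.3}$ beats $\Lambda|w|_2^2\le C\epsilon^{1.8}$.

## 6. Sobolev constants of complementary caps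

Put
$$E(\theta)=\frac{\cos\theta}{\sin^2\theta}+\log\cot\frac\theta2,\qquad E'=-\frac2{\sin^3\theta},\qquad E(\pi-\theta)=-E(\theta).$$
(The derivatives of the two terms are $-\frac{1+\cos^2\theta}{\sin^3\theta}$ and $-\frac1{\sin\theta}$.) Put $\psi(c)=\operatorname{artanh}c-\frac1c$ on $(0,1)$. Its derivative is positive and its limits at $0,1$ are $\mp\infty$, so it is a bijection onto $\mathbb R$; let $c_k=\psi^{-1}(k)$.

**Lemma 1.** $s_0(\alpha)^2\ge S^2c_k^3$ with $k=E(\alpha)$.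

*Proof.* The purpose is to transplant a cap function to $\mathbb R^4$ preserving its Dirichlet integral exactly, and to pay in the $L^4$ norm. Let $v=v(\theta)$ be Lipschitz with compact support in $[0,\alpha)$. Define $\rho(\theta)$ by
$$\frac1{2\rho^2}=\int_\theta^\alpha\frac{d\varphi}{\sin^3\varphi},\qquad\text{so}\qquad\rho'=\frac{\rho^3}{\sin^3\theta},$$
$\rho\sim\theta$ at $0$, and $\rho\to\infty$ as $\theta\to\alpha$. Let $\hat w(x)=v(\theta(|x|))$ with $\theta(\cdot)$ the inverse of $\rho$. As $\rho'$ is bounded below on the support of $v$, $\hat w$ is Lipschitz with compact support. Changing variables,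
$$\int\hat w_\rho^2\rho^3d\rho=\int v_\theta^2\frac{\rho^3}{\rho'}d\theta=\int v_\theta^2\sin^3\theta\,d\theta,\qquad\int\hat w^4\rho^3d\rho=\int v^4\Big(\frac\rho{\sin\theta}\Big)^6\sin^3\theta\,d\theta .$$
With $m=\sup_{0<\theta<\alpha}\sin^2\theta/\rho^2$ the second integral is at least $m^{-3}\int v^4\sin^3\theta\,d\theta$. Sobolev's inequality for $\hat w$ gives $\int|\nabla v|^2\ge Sm^{-3/2}|v|_4^2$. So $s_0(\alpha)^2\ge S^2m^{-3}$, and we need $m\le1/c_k$.

Since $\frac1{\rho^2}=E(\theta)-k$ and $\log\cot\frac\theta2=\operatorname{artanh}(\cos\theta)$, with $c=\cos\theta$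
$$\frac{\sin^2\theta}{\rho^2}=g(c):=c+(1-c^2)(\operatorname{artanh}c-k),\qquad g'(c)=2\big(1-c(\operatorname{artanh}c-k)\big).$$
Here $g>0$ on $(\cos\alpha,1)$, $g(\cos\alpha)=0$ and $g(c)\to1$ as $c\to1$. If $c\le0$ and $g(c)>0$, then $\operatorname{artanh}c-k>0$, so $g'(c)\ge2$. On $(0,1)$, $g'(c)\ge0$ iff $\psi(c)\le k$ iff $c\le c_k$. So $g$ increases up to $c_k$ and decreases afterwards. Moreover $c_k>\cos\alpha$, for otherwise $g$ would decrease from $0$ on $(\cos\alpha,1)$. Hence $m\le g(c_k)$, and $\operatorname{artanh}c_k-k=\frac1{c_k}$ gives $g(c_k)=c_k+\frac{1-c_k^2}{c_k}=\frac1{c_k}$. $\square$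

*A case by hand.* For the hemisphere $k=0$. Since $\psi(0.83)=1.188\ldots-1.204\ldots<0$, $c_0>0.83$. Two hemispheres give $s_0^2+s_0^2\ge2\cdot0.83^3S^2>1.14\,S^2$. The next lemma says that any two complementary caps exceed $S^2$.

**Lemma 2.** $c_k^3+c_{-k}^3>1$ for every $k\in\mathbb R$.

*Proof.* It suffices to show that $\psi(x)+\psi(y)<0$ whenever $x,y\in(0,1)$, $x^3+y^3=1$. Indeed, if $c_k^3+c_{-k}^3\le1$, take $x=c_k$ and $y=(1-x^3)^{1/3}\ge c_{-k}$; then $\psi(x)+\psi(y)\ge k-k=0$.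

Since $1-x=\frac{1-x^3}{1+x+x^2}=\frac{y^3}{1+x+x^2}$, and symmetrically for $y$,
$$\operatorname{artanh}x+\operatorname{artanh}y=\tfrac12\log P-\tfrac32\log(xy),\qquad P=(1+x)(1+y)(1+x+x^2)(1+y+y^2).$$
Let $s=x+y$, $p=xy$. By power means $s\le2^{2/3}<1.588$, and $p\le s^2/4\le2^{-2/3}<0.631$; also $s\ge x^3+y^3=1$. Then $(1+x)(1+y)=1+s+p<3.22$ and $(1+x+x^2)(1+y+y^2)=1+s+s^2+p(s+p-1)<5.89$ (here $s\ge1$ makes the last bracket nonnegative, so the upper bounds may be inserted). So $P<19<e^3$ and $\frac12\log P<1.5$. With $z=p^{-1/2}$, $\frac1x+\frac1y\ge2z$. The minimum of $2z-3\log z$ is at $z=\frac32$ and equals $3-3\log1.5>1.78$. Hence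
$$\frac1x+\frac1y\ge2z>1.5+3\log z>\tfrac12\log P-\tfrac32\log p=\operatorname{artanh}x+\operatorname{artanh}y.\qquad\square$$

Now we need room for a small $\nu>0$, uniformly in the pair of caps. The danger is a very small cap (constant nearly $S$) against a nearly full one (constant nearly $0$). The small cap loses exponentially little, and the large one keeps a power.

**Lemma 3.** There is $\tau\in(0,\frac\pi2)$ such that, with $\nu=\ell(\tau)$: whenever $\alpha,\beta\in(0,\pi)$ and $|C_\alpha|+|C_\beta|\le|S^4|-|C_\tau|$, then $s_\nu(\alpha),s_\nu(\beta)>0$ and $s_\nu(\alpha)^2+s_\nu(\beta)^2>S^2$.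

*Proof.* Let $\alpha\le\beta$, so $\alpha\le\frac\pi2$. Since $s_\nu$ is nonincreasing, we may enlarge $\beta$ and assume $\beta=\pi-\alpha'$ with $|C_{\alpha'}|=|C_\alpha|+|C_\tau|$. So $\alpha'>\alpha$ and $\alpha'>\tau$. We assume $\tau$ so small that $\nu=\ell(\tau)\le0.4$. Constants do not depend on $\tau,\alpha$.

**Step 1 (small caps).** *Claim: for $\alpha\le\frac\pi6$, $s_\nu(\alpha)>0$ and $s_\nu(\alpha)^2\ge S^2(1-6e^{-1/(5\alpha^2)})$.* Let $h=\cos\theta$, so $-\Delta h=4h$ and $h>0$ on $C_\alpha$. For $v=v(\theta)$ Lipschitz with compact support in $C_\alpha$, writing $v=h\cdot(v/h)$ and integrating by parts,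
$$\int|\nabla v|^2-\nu v^2\ge\int|\nabla v|^2-4v^2=\int h^2|\nabla(v/h)|^2 .$$
Repeat the change of variables of Lemma 1 with $\rho'=\frac{\rho^3}{h^2\sin^3\theta}$, $\rho(\alpha)=\infty$, and $\hat w=v/h$:
$$\int\hat w_\rho^2\rho^3d\rho=\int h^2(v/h)_\theta^2\sin^3\theta\,d\theta,\qquad\int\hat w^4\rho^3d\rho=\int\frac{v^4}{h^4}\frac{\rho^6}{h^2\sin^3\theta}d\theta=\int v^4\Big(\frac\rho{h\sin\theta}\Big)^6\sin^3\theta\,d\theta .$$
So $s_\nu(\alpha)\ge Sm^{-3/2}$ with $m=\sup_\theta h^2\sin^2\theta/\rho^2$. With $x=\sin\theta$, $a=\sin\alpha\le\frac12$, $\xi=\sin\varphi$ and $h\le1$,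
$$m\le\sup_\theta\sin^2\theta\;2\int_\theta^\alpha\frac{d\varphi}{\cos^2\varphi\sin^3\varphi}=\sup_{0<x<a}x^2\,2\int_x^a\frac{d\xi}{\xi^3(1-\xi^2)^{3/2}}.$$
For $\xi^2\le\frac14$ we have $(1-\xi^2)^{-3/2}\le1+2.2\,\xi^2$: the left side is convex in $\xi^2$, there is equality at $0$, and $0.75^{-3/2}<1.55$. So
$$m\le\sup_{0<x<a}\Big[1+x^2\Big(4.4\log\frac ax-a^{-2}\Big)\Big].$$
The bracket exceeds $1$ only if $y=\log\frac ax>\frac1{4.4a^2}$. Then, as $x=ae^{-y}$, it is at most $1+4.4a^2ye^{-2y}\le1+1.1e^{-y}\le1+2e^{-1/(5a^2)}$, because $a^2\le\frac14$ and $ye^{-y}\le1$. Since $a\le\alpha$, $m\le1+2e^{-1/(5\alpha^2)}$, and $(1+x)^{-3}\ge1-3x$ gives the claim.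

**Step 2 (large caps).** *Claim: if $\alpha'\le\frac\pi2$ and $\alpha\le1$, then $s_\nu(\beta)>0$ and $s_\nu(\beta)^2\ge c_*S^2\alpha^{14}$ for a constant $c_*>0$.* We bound the two factors in (4).

*The factor $s_0(\beta)$.* On $(0,\frac\pi2]$, $0\le E(\theta)\le C\theta^{-2}$. We have $E(\beta)=-E(\alpha')$; write $\bar c=c_{-E(\alpha')}$, so $\frac1{\bar c}=E(\alpha')+\operatorname{artanh}\bar c$. Either $\bar c\ge\frac12$, or $\frac1{\bar c}\le C\alpha'^{-2}+0.55$. In both cases $\bar c\ge c\,\alpha'^2$, and Lemma 1 gives $s_0(\beta)^2\ge c\,S^2\alpha'^6$.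

*The factor $1-\nu/\lambda_1(C_\beta)$.* Let $p,\chi>0$ be the first eigenfunctions of $C_{\pi-\tau}$ and $C_\beta=C_{\pi-\alpha'}$, functions of $\theta$. Green's formula on $C_\beta$, and $-\int_{\partial C_\beta}\partial_n\chi=\ell(\alpha')\int\chi$, give
$$(\ell(\alpha')-\ell(\tau))\int p\chi=-\int_{\partial C_\beta}p\,\partial_n\chi=p(\pi-\alpha')\,\ell(\alpha')\int\chi .$$
Since $(\sin^3\theta\,p')'=-\nu\sin^3\theta\,p<0$ and $\sin^3\theta\,p'$ vanishes at $0$, $p$ is decreasing, so $p\le p(0)$ and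
$$1-\frac{\ell(\tau)}{\ell(\alpha')}\ge\frac{p(\pi-\alpha')}{p(0)}.$$
To bound the right side, use $E$ as variable: $\frac{dp}{dE}=-\frac12\sin^3\theta\,p'$ is increasing in $\theta$, hence decreasing in $E$, so $p$ is a concave function of $E$. It vanishes at $E=-E(\tau)$, and $E=0$ is $\theta=\frac\pi2$. Concavity gives $p(\pi-\alpha')\ge p(\frac\pi2)\big(1-\frac{E(\alpha')}{E(\tau)}\big)$. For $\theta\le\frac\pi2$, $p'=-\nu\sin^{-3}\theta\int_0^\theta p\sin^3\ge-\nu\theta p(0)$, so $p(\frac\pi2)\ge(1-0.4\cdot\frac{\pi^2}8)p(0)\ge\frac12p(0)$. Next, as $\sin$ increases on $[\tau,\alpha']$,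
$$E(\tau)-E(\alpha')=2\int_\tau^{\alpha'}\frac{d\theta}{\sin^3\theta}\ge\frac2{\sin^6\alpha'}\int_\tau^{\alpha'}\sin^3\theta\,d\theta=\frac2{\sin^6\alpha'}\int_0^\alpha\sin^3\theta\,d\theta\ge c\,\alpha^4\alpha'^{-6},$$
where the equality is $|C_{\alpha'}|-|C_\tau|=|C_\alpha|$. If $E(\tau)\ge2E(\alpha')$, then $1-\frac{E(\alpha')}{E(\tau)}\ge\frac12$. Otherwise $E(\tau)\le C\alpha'^{-2}$ and $1-\frac{E(\alpha')}{E(\tau)}\ge c\,\alpha^4\alpha'^{-4}\ge c\,\alpha^4$. In both cases $1-\nu/\lambda_1(C_\beta)\ge c\,\alpha^4$.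

By (4), $s_\nu(\beta)^2\ge c\,\alpha^8\alpha'^6S^2\ge c_*\alpha^{14}S^2>0$.

**Step 3 (choice of $\tau$).** Choose $\alpha_0\le\frac\pi6$ with $6e^{-1/(5\alpha^2)}<c_*\alpha^{14}$ for $0<\alpha\le\alpha_0$ and $|C_{\alpha_0}|\le\frac14|S^4|$. Let $|C_\tau|\le\frac14|S^4|$. If $\alpha<\alpha_0$, then $|C_{\alpha'}|\le\frac12|S^4|$, so $\alpha'\le\frac\pi2$, and Steps 1, 2 give the assertion. If $\alpha\in[\alpha_0,\frac\pi2]$, then $\lambda_1(C_\alpha)\ge4$; and $\beta\le\pi-\alpha\le\pi-\alpha_0$, so $\lambda_1(C_\beta)\ge\ell(\alpha_0)$ and $s_0(\beta)\ge s_0(\pi-\alpha)$. If $\nu<\min(4,\ell(\alpha_0))$, then (4) and Lemma 1 show that both constants are positive and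
$$s_\nu(\alpha)^2+s_\nu(\beta)^2\ge\Big(1-\frac\nu{\min(4,\ell(\alpha_0))}\Big)^2S^2\min_{\alpha\in[\alpha_0,\pi/2]}\big(c_{E(\alpha)}^3+c_{-E(\alpha)}^3\big).$$
The minimum is $>1$ by Lemma 2 and continuity. As $\nu=\ell(\tau)\to0$ for $\tau\to0$, the right side exceeds $S^2$ for small $\tau$. $\square$

## 7. The limit equation on the ball $B_R$

**Fix** $\tau$ as in Lemma 3, and put
$$\nu=\ell(\tau),\qquad R=\cot(\tau/2),\qquad q=(1+\tfrac\nu2)U^2 .$$
Since $\tan\frac{\pi-\tau}2=R$, stereographic projection takes $C_{\pi-\tau}$ to $B_R$. As $U^2=2\varpi^2$, $q=(2+\nu)\varpi^2$ and (5) gives, for $w=\varpi v\in H_0^1(B_R)$,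
$$\int|\nabla w|^2-qw^2=\int_{S^4}|\nabla v|^2-\nu v^2,\qquad\int w^4=\int_{S^4}v^4. \tag{9}$$
Let $p=p(\theta)$ be the regular solution of $-\Delta_{S^4}p=\nu p$, $p(0)=1$, on $S^4$ minus the south pole. On $C_{\pi-\tau}$ it is the positive first eigenfunction. Put $e=\varpi p\in C^\infty(\mathbb R^4)$. From $\Delta_{S^4}p=\varpi^{-4}\operatorname{div}(\varpi^2\nabla p)$ we get $\Delta(\varpi p)=\varpi^3\Delta_{S^4}p+p\Delta\varpi=-(\nu+2)\varpi^3p$. So $e$ is radial and
$$-\Delta e=qe\ \text{ in }\mathbb R^4,\qquad e>0\ \text{ in }B_R,\qquad e(R)=0,\qquad e'(R)<0$$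
(the last by uniqueness for the ordinary differential equation). As $q>0$ and $e>0$, $1$ is the first, simple eigenvalue of $-\Delta z=\mu qz$ in $H_0^1(B_R)$, so
$$z\in H_0^1(B_R),\ -\Delta z=qz\ \Rightarrow\ z\in\mathbb Re. \tag{10}$$

**Proposition 4.** If $0\ne u\in H_0^1(B_R)$ solves $-\Delta u=qu+u^3$ in $B_R$, then $|u|_4^4>S^2$.

*Proof.* Testing with $e$ gives $\int u^3e=0$, so $u^\pm\ne0$. Testing with $u^\pm$,
$$\int|\nabla u^\pm|^2-q(u^\pm)^2=|u^\pm|_4^4=:A_\pm^2,\qquad A_\pm>0 .$$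
Let $v^\pm=u^\pm/\varpi$ on the sphere and $v^\pm_*$ its rearrangement. By (9) and Fact 3, $\int|\nabla v_*^\pm|^2-\nu(v_*^\pm)^2\le A_\pm^2$ and $|v_*^\pm|_4^2=A_\pm$. Let $|C_{\alpha_\pm}|=|\{v^\pm>0\}|$. The function $v^\pm_*(\theta)$ is in $H^1$, continuous for $\theta>0$, and vanishes for $\theta\ge\alpha_\pm$, so $v_*^\pm\in H_0^1(C_{\alpha_\pm})$. Hence $A_\pm^2\ge s_\nu(\alpha_\pm)A_\pm$, i.e. $A_\pm\ge s_\nu(\alpha_\pm)$. The sets $\{v^\pm>0\}$ are disjoint subsets of $C_{\pi-\tau}$, so $|C_{\alpha_+}|+|C_{\alpha_-}|\le|S^4|-|C_\tau|$. By Lemma 3 the two constants are positive and $|u|_4^4=A_+^2+A_-^2>S^2$. $\square$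

## 8. Perforated balls with an explicit first eigenfunction

From here on $C,c>0$ are independent of $\eta$, and $\eta>0$ is small. Put $\Lambda=1+\max q$ and $g=(\Lambda-q)e$, so
$$(-\Delta-\Lambda)e=-g\ \text{ in }\mathbb R^4,\qquad1\le\Lambda-q\le\Lambda .$$

**Step 1 (a fundamental solution).** Let $\Phi(x)=-\frac{\sqrt\Lambda}{8\pi|x|}Y_1(\sqrt\Lambda|x|)$, with $Y_1$ the Bessel function of the second kind. Then $(-\Delta-\Lambda)\Phi=\delta_0$ in $\mathbb R^4$. From the expansion of $Y_1$ (leading term $-\frac2{\pi z}$), $\Phi=\frac1{4\pi^2|x|^2}+\Phi_1$, $\Phi_1=a(|x|^2)\log|x|+b_1(|x|^2)$ with $a,b_1$ entire. On bounded sets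
$$|D^k\Phi|\le C|x|^{-2-k}\ (k\le3),\qquad|\Phi_1|\le C(1+|\log|x||),\qquad|\nabla\Phi_1|\le C/|x| .$$

**Step 2 (cells).** Let $L\ge1$ be a Lipschitz constant of $e$ on $B_{R+1}$. Let $b>0$ be such that $e(x)\ge b(R-|x|)$ in $B_R$ and $e'(r)\le-b$ for $r$ near $R$; it exists because $e'(R)<0$. Let $Q_i$ be the half-open cubes of side $\eta$ centered at the points $x_i\in\eta\mathbb Z^4$; their half-diagonal is $\eta$, so $|y-x_i|\le\eta$ on $Q_i$. Put
$$I=\{i:|x_i|<R,\ e(x_i)\ge4L\eta\},\quad m_i=\int_{Q_i}g,\quad r_i=\Big(\frac{m_i}{4\pi^2e(x_i)}\Big)^{1/2},\quad T=B_{R+\eta}\setminus\bigcup_{i\in I}Q_i .$$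

*In the cells.* For $i\in I$, $|e-e(x_i)|\le L\eta$ on $Q_i$, so $\frac34e(x_i)\le e\le\frac54e(x_i)$ there. In particular $e>0$ on the connected set $Q_i\ni x_i$, whence $Q_i\subset B_R$, and $R-|y|\ge e(y)/L\ge3\eta$ on $Q_i$. From $e\le g\le\Lambda e$ in $B_R$ we get $m_i\le C\eta^4$ and $c_1\eta^2\le r_i\le C_1\eta^2$.

*In the rest.* Let $x\in T\cap Q_j$, $j\notin I$. Either $|x_j|\ge R$, so $||x|-R|\le\eta$ and $|e(x)|\le L\eta$; or $|x_j|<R$, $0<e(x_j)<4L\eta$ and $|e(x)|\le5L\eta$. So on $T$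
$$|e|\le5L\eta,\qquad|g|\le C\eta,\qquad T\subset\{||x|-R|\le C\eta\}.$$

**Step 3 (the function $e_\eta$).** On $B_{R+\eta}\setminus\{x_i\}_{i\in I}$ define
$$e_\eta=e+\int_T\Phi(x-y)g(y)\,dy+\sum_{i\in I}\Big[\int_{Q_i}\Phi(x-y)g(y)\,dy-m_i\Phi(x-x_i)\Big].$$
Since $B_{R+\eta}$ is the disjoint union of $T$ and the $Q_i$, $i\in I$, the contributions of $g$ cancel:
$$(-\Delta-\Lambda)e_\eta=-g+g-\sum_{i\in I}m_i\delta_{x_i}=-\sum_{i\in I}m_i\delta_{x_i}\quad\text{in }B_{R+\eta}.$$
So $e_\eta$ is smooth and $-\Delta e_\eta=\Lambda e_\eta$ away from the $x_i$. In words: in each cell the spread-out mass of $g$ is replaced by a point mass at the center, which drives $e_\eta$ to $-\infty$ there.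

**Lemma 5.** Put $\rho=e_\eta-e$ on $T$, and $\rho=e_\eta-e+\frac{m_i}{4\pi^2|x-x_i|^2}$ on $Q_i$, $i\in I$. Then
$$|\rho|\le C\eta^2\log\tfrac1\eta,\qquad|\nabla\rho|\le C\eta\log\tfrac1\eta, \tag{11}$$
on $Q_i$ for $|x-x_i|\ge\eta^3$; on $T$, $\nabla\rho$ means $\nabla(e_\eta-e)$.

*Proof.* We bound the pieces separately.

*The $T$-integral.* First, $|T\cap B(x,s)|\le C\eta s^3$ for $\eta\le s\le3R$. If $s\ge R/4$ this is $|T|\le C\eta$. If $s<R/4$ and $|x|<R/2$, the ball misses $T$. If $s<R/4$ and $|x|\ge R/2$, the directions $z/|z|$ of points $z\in B(x,s)$ have measure $\le Cs^3$ on $S^3$, and on each ray $T$ has length $\le C\eta$. Sum over dyadic shells $|x-y|\approx s$, $\eta\le s\le3R$, and treat $|x-y|<\eta$ directly: $\int_T|x-y|^{-2}dy\le C\sum\eta s+C\eta^2\le C\eta$ and $\int_T|x-y|^{-3}dy\le C\sum\eta+C\eta\le C\eta\log\frac1\eta$. As $|g|\le C\eta$ on $T$, the $T$-integral is $\le C\eta^2$, with gradient $\le C\eta^2\log\frac1\eta$.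

*Far cubes, $|x-x_i|\ge2\eta$.* For $y\in Q_i$, $|y-x_i|\le\frac12|x-x_i|$. Expand $\Phi(x-y)$ at $y=x_i$ to first order. The zeroth-order term cancels $m_i\Phi(x-x_i)$. The remainder is $\le C\eta^2|x-x_i|^{-4}$ (for $\nabla\Phi$: $\le C\eta^2|x-x_i|^{-5}$). The first-order term is small by symmetry of the cube: $|\int_{Q_i}(y-x_i)g(y)dy|=|\int_{Q_i}(y-x_i)(g(y)-g(x_i))dy|\le C\eta^6$. So the $i$-th bracket is $\le C\eta^6|x-x_i|^{-4}$ with gradient $\le C\eta^6|x-x_i|^{-5}$ (distances are bounded). Summing over the lattice, $\eta^2\sum\eta^4|x-x_i|^{-4}\le C\eta^2\log\frac1\eta$ and $\eta^2\sum\eta^4|x-x_i|^{-5}\le C\eta$.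

*Near cubes, $|x-x_i|<2\eta$.* There are boundedly many. For each, $\int_{Q_i}\Phi(x-y)g(y)dy=O(\eta^2)$ with gradient $O(\eta)$, by integrating $|x-y|^{-2}$, $|x-y|^{-3}$ over a ball of radius $3\eta$. If $x\notin Q_i$, then $|x-x_i|\ge\frac\eta2$ and $m_i\Phi(x-x_i)=O(\eta^2)$ with gradient $O(\eta)$. If $x\in Q_i$ and $|x-x_i|\ge\eta^3$, then after adding $\frac{m_i}{4\pi^2|x-x_i|^2}$ only $m_i\Phi_1(x-x_i)=O(\eta^4\log\frac1\eta)$ is left, with gradient $O(\eta^4/\eta^3)=O(\eta)$. $\square$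

**Step 4 (the zero set near $x_i$).** *We show that in $Q_i$ the set $\{e_\eta\le0\}$ is a nearly round hole of radius about $r_i$.* Let $i\in I$, $x=x_i+s\omega\in Q_i$, $|\omega|=1$. As $m_i=4\pi^2e(x_i)r_i^2$,
$$e_\eta=e-e(x_i)\frac{r_i^2}{s^2}+\rho .$$
Recall $e(x_i)\ge4L\eta$, so the bound for $\rho$ in (11) is $o(e(x_i))$.

* If $s\ge2r_i$: $e_\eta\ge\frac34e(x_i)-\frac14e(x_i)-C\eta^2\log\frac1\eta\ge\frac14e(x_i)$.
* If $\eta^3\le s\le\frac{r_i}2$: $e_\eta\le\frac54e(x_i)-4e(x_i)+o(e(x_i))<0$.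
* If $0<s<\eta^3$: $m_i\Phi(x-x_i)\ge\frac{m_i}{8\pi^2s^2}=e(x_i)\frac{r_i^2}{2s^2}\ge c\,e(x_i)\eta^{-2}$, while $e\le\frac54e(x_i)$ and the $T$-integral, the other brackets and $\int_{Q_i}\Phi(x-y)g(y)dy$ are $O(\eta^2\log\frac1\eta)$ by the proof of Lemma 5 (which needed $s\ge\eta^3$ only for $\Phi_1$). So $e_\eta<0$.
* If $\frac{r_i}2\le s\le2r_i$: $\partial_se_\eta\ge2e(x_i)r_i^2s^{-3}-2L\ge\frac14\frac{e(x_i)}{r_i}-2L\ge\frac18\frac{e(x_i)}{r_i}$, because $\frac{e(x_i)}{r_i}\ge\frac c\eta$. The tangential gradient of $e_\eta$ (orthogonal to $\omega$) is $\le2L$, since the singular term is radial.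

So there is a smooth $\sigma_i:S^3\to(\frac{r_i}2,2r_i)$ such that in $Q_i$, $e_\eta<0$ for $0<s<\sigma_i(\omega)$ and $e_\eta>0$ for $s>\sigma_i(\omega)$. Differentiating $e_\eta(x_i+\sigma_i(\omega)\omega)=0$,
$$|\nabla_\omega\sigma_i|\le2r_i\cdot2L\cdot\frac{8r_i}{e(x_i)}\le C\eta r_i .$$
Also
$$e_\eta\ge\tfrac18\tfrac{e(x_i)}{r_i}(s-\sigma_i(\omega))\ge s-\sigma_i(\omega)\qquad(\sigma_i(\omega)\le s\le2r_i). \tag{12}$$
Let $H_i=\{x_i+s\omega:0\le s\le\sigma_i(\omega)\}\subset\bar B(x_i,2r_i)\subset Q_i$.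

**Step 5 (the zero set near $\partial B_R$).** The shell $R-2\eta\le|x|<R+\eta$ is contained in $T$, since $R-|y|\ge3\eta$ on the cells. There $\partial_re_\eta\le-b+C\eta\log\frac1\eta\le-\frac b2$, and since $e$ is radial the tangential gradient of $e_\eta$ is $\le C\eta\log\frac1\eta$. At $|x|=R-2\eta$, $e_\eta\ge2b\eta-C\eta^2\log\frac1\eta>0$. Near $|x|=R+\eta$, $e\le-\frac b2\eta$, so $e_\eta<0$. Hence in the shell $\{e_\eta=0\}=\{|x|=\varrho(\omega)\}$, $\omega=\frac x{|x|}$, with $\varrho$ smooth. At a zero, $b|\varrho-R|\le|e|=|\rho|$, and implicit differentiation bounds the gradient: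
$$|\varrho-R|\le C\eta^2\log\tfrac1\eta,\qquad|\nabla_\omega\varrho|\le C\eta\log\tfrac1\eta .$$
On $T\cap B_{R-2\eta}$, $e\ge2b\eta$, so $e_\eta\ge\frac12e>0$.

**Step 6 (the domain).** By Steps 4 and 5,
$$\Omega_\eta:=\{x\in B_{R+\eta}\setminus\{x_i\}_{i\in I}:e_\eta(x)>0\}=V\setminus\bigcup_{i\in I}H_i,\qquad V=\{|x|<\varrho(x/|x|)\}.$$
It is open and bounded. It is connected: $3r_i<\frac\eta2$, so the balls $\bar B(x_i,3r_i)$ are disjoint subsets of $V$. A point of $\bar B(x_i,3r_i)\setminus H_i$ can be moved radially outward from $x_i$, inside $\Omega_\eta$, to the sphere of radius $3r_i$. Two points of $V$ outside the open balls $B(x_i,3r_i)$ are joined by a path in the star-shaped set $V$; for each ball that it meets, replace the part between first entry and last exit by an arc on the sphere. The boundary is smooth, because $\nabla e_\eta\ne0$ on $\partial\Omega_\eta=\{e_\eta=0\}$. Since $e_\eta$ is smooth up to $\partial\Omega_\eta$, vanishes there, is positive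 in $\Omega_\eta$ and satisfies $-\Delta e_\eta=\Lambda e_\eta$, the function $\tilde e_\eta=e_\eta1_{\Omega_\eta}$ lies in $H_0^1(\Omega_\eta)$, and by Section 1.1
$$\lambda_1(\Omega_\eta)=\Lambda\ \text{ with first eigenfunction }\tilde e_\eta . \tag{13}$$

**Step 7 (convergence).** By (11), $0\le\tilde e_\eta\le C$: on $\Omega_\eta\cap Q_i$ we have $s\ge\frac{r_i}2\ge\eta^3$ and the singular term is negative. The set $B_{R-2\eta}\setminus\bigcup_iB(x_i,\eta^{3/2})$ is contained in $\Omega_\eta$, and on it $|e_\eta-e|\le C\frac{\eta^4}{\eta^3}+C\eta^2\log\frac1\eta\le C\eta$. The removed balls have total measure $\le C\eta^{-4}\eta^6\to0$. So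
$$\tilde e_\eta\to e1_{B_R}\ \text{ in }L^p\text{ for all }p<\infty,\ \text{as }\eta\to0. \tag{14}$$

## 9. A uniform distance to the complement

The bubble argument needs a function $t$ with two properties: where $\tilde e_\eta$ is small, a ball of comparable size $t$ is missing nearby; and in any ball of radius $\epsilon$, most points have $t\gtrsim\epsilon$.

**Lemma 6.** There are $c_0\in(0,1)$, $C_5$ independent of $\eta$, and $t=t_\eta:\Omega_\eta\to(0,\infty)$ such that:

(i) $e_\eta(x)\ge c_0t(x)$, and some closed ball of radius $c_0t(x)$ and center $z$ with $|z-x|\le t(x)/c_0$ lies in $\mathbb R^4\setminus\Omega_\eta$;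

(ii) for every ball $B=B(y,\epsilon)$, $\epsilon\le1$, and $\kappa\in(0,1)$: $|\{x\in B\cap\Omega_\eta:t(x)<\kappa\epsilon\}|\le C_5(\kappa+\eta^4)\epsilon^4$.

*Proof of (i).* There are three types of points.

**Type H (near a hole).** $x=x_i+s\omega$, $i\in I$, $\sigma_i(\omega)<s<2r_i$. Put $t=s-\sigma_i(\omega)\le\frac32r_i$. By (12), $e_\eta\ge t$. Take $z=x_i+(\sigma_i(\omega)-\frac t8)\omega$, at distance $\ge\frac5{16}r_i$ from $x_i$, and radius $\frac t{32}$. Points of this ball have distance $\le\sigma_i(\omega)-\frac{3t}{32}$ from $x_i$ and directions $\omega'$ at angle $\le Ct/r_i$ to $\omega$. As $|\nabla_\omega\sigma_i|\le C\eta r_i$, $\sigma_i(\omega')\ge\sigma_i(\omega)-C\eta t>\sigma_i(\omega)-\frac{3t}{32}$. So the ball lies in $H_i$. Also $|z-x|=\frac98t$.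

**Type O1 (interior).** $x$ is not of type H and $|x|<R-2\eta$. Put $t=R-|x|$. Either $x\in T$ and $e_\eta\ge\frac12e$, or $x\in Q_i$ with $s\ge2r_i$ and $e_\eta\ge\frac14e(x_i)\ge\frac15e(x)$. So $e_\eta\ge\frac b5t$. Take center $(R+\eta+t)\frac x{|x|}$ (any direction if $x=0$) and radius $\frac t2$. This ball is outside $B_{R+\eta}$, and its center is at distance $2t+\eta\le3t$ from $x$.

**Type O2 (outer layer).** $R-2\eta\le|x|<\varrho(\omega)$. Put $t=\varrho(\omega)-|x|$; by $\partial_re_\eta\le-\frac b2$, $e_\eta\ge\frac b2t$. Take center $(\varrho(\omega)+t)\omega$ and radius $\frac t2$. Points of this ball have modulus $\ge\varrho(\omega)+\frac t2$ and directions $\omega'$ at angle $\le Ct$, so $\varrho(\omega')\le\varrho(\omega)+C\eta\log\frac1\eta\,t<\varrho(\omega)+\frac t2$. So the ball is outside $\Omega_\eta$; its center is at distance $2t$ from $x$.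

Hence (i) holds with $c_0=\min(\frac1{32},\frac b5)$: shrink the balls to radius $c_0t$.

*Proof of (ii), types O.* The points with $t<\kappa\epsilon$ lie in the layers $0<R-|x|<\kappa\epsilon$ and $0<\varrho(\omega)-|x|<\kappa\epsilon$ (the second with $|x|\ge R-2\eta$). If $\epsilon\ge\frac R4$, their measure is $\le C\kappa\epsilon\le C\kappa\epsilon^4$, as $R$ is fixed. If $\epsilon<\frac R4$ and $|y|<\frac R2$, then $B\subset B_{3R/4}$ contains no such point. If $\epsilon<\frac R4$ and $|y|\ge\frac R2$, use polar coordinates about $0$: the directions of points of $B$ have measure $\le C\epsilon^3$, and each layer has radial length $\le\kappa\epsilon$. This gives $\le C\kappa\epsilon^4$.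

*Proof of (ii), type H.* If $\epsilon\ge\eta$, at most $C(\epsilon/\eta)^4$ cubes meet $B$, and the balls $B(x_i,2r_i)$ in them have total measure $\le C(\epsilon/\eta)^4\eta^8=C\eta^4\epsilon^4$. If $\epsilon<\eta$, boundedly many cubes meet $B$. For each use polar coordinates about $x_i$: the points in question have $s\in(\sigma_i(\omega),\sigma_i(\omega)+\kappa\epsilon)$ and $\frac{r_i}2\le s\le2r_i$, so the weight is $s^3\le8r_i^3$. Their mutual distances are $\le2\epsilon$ and $s\ge\frac{r_i}2$, so their directions lie in a set of diameter $\le C\epsilon/r_i$, of measure $\le C\min(1,(\epsilon/r_i)^3)$. The measure is $\le\kappa\epsilon\cdot8r_i^3\cdot C(\epsilon/r_i)^3=C\kappa\epsilon^4$. $\square$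

## 10. Passage to the limit $\eta\to0$

The Theorem follows from (2), (13) and this claim: *for all sufficiently small $\eta$, (1) on $\Omega_\eta$ with $\lambda=\Lambda=\lambda_1(\Omega_\eta)$ has no nontrivial solution with $|u|_4^4\le S^2$.*

Suppose not. Then there are $\eta_j\to0$, $\Omega_j=\Omega_{\eta_j}$, $e_j=\tilde e_{\eta_j}$, and $0\ne u_j\in H_0^1(\Omega_j)$ with
$$-\Delta u_j=\Lambda u_j+u_j^3,\qquad A_j:=|u_j|_4^2\le S .$$
Let $\mathfrak B=B_{R+1}\supset\Omega_j$. We pass to subsequences freely. By (8), $\int u_j^3e_j=0$.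

**Lemma 7 (limits).** Let $w_j\in H_0^1(\Omega_j)$, $-\Delta w_j=\mu_jw_j+\vartheta_jw_j^3$ in $\Omega_j$, $\mu_j\to\mu$, $\vartheta_j\to\vartheta$, $w_j\rightharpoonup w$ in $H_0^1(\mathfrak B)$. Then $w\in H_0^1(B_R)$ and $-\Delta w=(q+\mu-\Lambda)w+\vartheta w^3$ in $B_R$.

*Proof.* Test functions supported in $B_R$ are not admissible on $\Omega_j$ because of the holes; multiplying them by $e_j$ makes them so. For $\phi\in C_c^\infty(B_R)$, test the equation of $w_j$ with $\phi e_j$ and that of $e_j$ with $\phi w_j$, both in $H_0^1(\Omega_j)$, and subtract: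
$$\int(e_j\nabla w_j-w_j\nabla e_j)\cdot\nabla\phi=(\mu_j-\Lambda)\int w_je_j\phi+\vartheta_j\int w_j^3e_j\phi .$$
By (14) $e_j\to e1_{B_R}$ in every $L^p$, $p<\infty$. As $|\nabla e_j|_2^2=\Lambda|e_j|_2^2$ is bounded, $\nabla e_j\rightharpoonup\nabla(e1_{B_R})$ in $L^2$. Also $w_j\to w$ in $L^2$, $\nabla w_j\rightharpoonup\nabla w$ in $L^2$, and $w_j^3\rightharpoonup w^3$ in $L^{4/3}$ (bounded, and a.e. convergent along a subsequence). Each term is a product of a strong and a weak limit, so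
$$\int(e\nabla w-w\nabla e)\cdot\nabla\phi=(\mu-\Lambda)\int we\phi+\vartheta\int w^3e\phi .$$
Take $\phi=\psi/e$, $\psi\in C_c^\infty(B_R)$. Then
$$(e\nabla w-w\nabla e)\cdot\nabla(\psi/e)=\nabla w\cdot\nabla\psi-\nabla e\cdot\nabla(w\psi/e),$$
and $\int\nabla e\cdot\nabla(w\psi/e)=\int qw\psi$ by the equation of $e$. So $\int\nabla w\cdot\nabla\psi-\int qw\psi=(\mu-\Lambda)\int w\psi+\vartheta\int w^3\psi$, as asserted. Finally $\varrho\to R$ uniformly, so $w=0$ a.e. outside $B_R$ and $w\in H_0^1(B_R)$. $\square$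

**Lemma 8 (gap).** There is $\gamma>0$ with $\lambda_2(\Omega_j)\ge\Lambda+\gamma$ for all large $j$.

*Proof.* Otherwise, along a subsequence, second eigenfunctions $z_j\perp e_j$, $|z_j|_2=1$, have eigenvalues $\to\Lambda$. They are bounded in $H_0^1(\mathfrak B)$ and converge weakly there, strongly in $L^2$, to some $z$ with $|z|_2=1$. By Lemma 7 (with $\vartheta_j=0$) and (10), $z=ae$ on $B_R$, $a\ne0$. But $0=\int z_je_j\to a\int_{B_R}e^2\ne0$. $\square$

**Step 1 (the weak limit is zero).** $|\nabla u_j|_2^2=A_j^2+\Lambda|u_j|_2^2$ is bounded; let $u_j\rightharpoonup u$. By Lemma 7, $u\in H_0^1(B_R)$ and $-\Delta u=qu+u^3$, with $|u|_4^4\le S^2$. So $u=0$ by Proposition 4, and $u_j\to0$ in $L^p$ for $p<4$. Then $SA_j\le|\nabla u_j|_2^2=A_j^2+o(1)$ with $0<A_j\le S$, so along a subsequence $A_j\to0$ or $A_j\to S$.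

**Step 2 ($A_j\to0$ is impossible).** This repeats Section 3. We would have $|\nabla u_j|_2\to0$. Let $z_j=u_j/|\nabla u_j|_2\rightharpoonup z$. Since $A_j\le S^{-1}|\nabla u_j|_2^2$, $1=\Lambda|z_j|_2^2+o(1)$, so $z\ne0$. As $-\Delta z_j=\Lambda z_j+|\nabla u_j|_2^2z_j^3$, Lemma 7 and (10) give $z=ae$, $a\ne0$. From $\int z_j^3e_j=0$, with $z_j^3\rightharpoonup z^3$ in $L^{4/3}$ and $e_j\to e1_{B_R}$ in $L^4$, we get $a^3\int_{B_R}e^4=0$, a contradiction.

**Step 3 (a bubble).** So $A_j\to S$, $|\nabla u_j|_2^2\to S^2$ and $|u_j|_4^2\to S$: $(u_j)$ is a minimizing sequence for the Sobolev quotient. By Facts 1 and 2 and the normalization (3), after replacing $u_j$ by $-u_j$ if necessary, there are $\epsilon_j>0$, $y_j$ with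
$$u_j=U_{\epsilon_j,y_j}+o(1)\ \text{ in }D^{1,2}(\mathbb R^4),\ \text{hence in }L^4. \tag{15}$$
In particular $|u_j^-|_4\to0$, since $u_j^-\le|u_j-U_{\epsilon_j,y_j}|$.

## 11. Comparison tools

From now on we drop the index $j$ on $u_j,\Omega_j,A_j,\epsilon_j,y_j$. Constants are independent of $j$, and $j$ is large. Recall $Gk=G_0(k1_{\mathfrak B})$.

**Lemma 9 (comparison).** If $h\in H_0^1(\Omega)$, $0\le k\in L^{4/3}(\mathfrak B)$ and $-\Delta h\le k$ weakly in $\Omega$, then $h\le Gk$ a.e.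

*Proof.* $Gk\in D^{1,2}(\mathbb R^4)$, $Gk\ge0$, $-\Delta Gk=k1_{\mathfrak B}$. The function $(h-Gk)^+$ is in $H^1$ and vanishes outside $\Omega$, hence is in $H_0^1(\Omega)$, as $\partial\Omega$ is smooth. Testing with it gives $\int|\nabla(h-Gk)^+|^2\le0$. $\square$

**Lemma 10 (Kato).** If $h\in H_0^1(\Omega)$ and $-\Delta h=k\in L^{4/3}$, then $-\Delta h^-\le-k1_{\{h<0\}}$ and $-\Delta|h|\le|k|$ weakly in $\Omega$. In particular $|h|\le G|k|$.

*Proof.* Let $0\le\zeta\in H_0^1(\Omega)\cap L^\infty$ and $p_\delta=\min(h^-/\delta,1)$. On $\{h<0\}$, $\nabla h=-\nabla h^-$. Testing with $\zeta p_\delta$,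
$$\int k\zeta p_\delta=-\int p_\delta\nabla h^-\cdot\nabla\zeta-\delta^{-1}\int_{\{-\delta<h<0\}}\zeta|\nabla h|^2\le-\int p_\delta\nabla h^-\cdot\nabla\zeta .$$
Let $\delta\to0$: $\int\nabla h^-\cdot\nabla\zeta\le-\int k1_{\{h<0\}}\zeta$. Unbounded $\zeta$ are reached by truncation, since $k\zeta$ is integrable. The same for $-h$ gives $-\Delta h^+\le k1_{\{h>0\}}$; add. The last assertion is Lemma 9. $\square$

## 12. The bubble pushed to the complement, and the price it pays

Set
$$f=u^3,\quad F=|f|_1=|u|_3^3\to0,\quad u=\beta e_j+w,\ \int we_j=0,\qquad Q(v)=|\nabla v|_2^2-\Lambda|v|_2^2 .$$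
Then $-\Delta w=\Lambda w+f$ in $\Omega$. As $e_j$ is in the kernel of $Q$, $Q(w)=Q(u)=A^2$. Also $\beta=\int ue_j/\int e_j^2\to0$.

**Step A.** *$|w|_2\le CF^{0.9}$: away from $e_j$, the $L^2$ norm is almost linear in $F$.* By Lemma 8 and expansion in eigenfunctions there is $h\in H_0^1(\Omega)$, $h\perp e_j$, with $-\Delta h-\Lambda h=w$ and $|h|_2\le\gamma^{-1}|w|_2$. By Lemma 10, $|h|\le G|\Lambda h+w|$, so Fact 4 gives $|h|_{40}\le C|w|_2$. Testing the equation of $h$ with $w$ and that of $w$ with $h$,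
$$|w|_2^2=\int\nabla h\cdot\nabla w-\Lambda\int hw=\int fh\le C|f|_{40/39}|w|_2 .$$
By interpolation ($\frac{39}{40}=\frac9{10}+\frac1{10}\cdot\frac34$), $|f|_{40/39}\le F^{9/10}|f|_{4/3}^{1/10}\le CF^{0.9}$.

**Step B.** *$|w|_4^2\ge A$, $|\beta|\le C|w|_2^{1/2}\le CF^{0.45}$, $|u|_2\le CF^{0.45}$: the orthogonality relation makes removing $\beta e_j$ increase the $L^4$ norm.* For real $a,b$,
$$(a-b)^4=a^4-4a^3b+\tfrac13b^4+6b^2\big(a-\tfrac b3\big)^2\ge a^4-4a^3b+\tfrac13b^4 .$$
With $a=u$, $b=\beta e_j$ and (8), $|w|_4^4\ge A^2+X$, where $X=\frac{\beta^4}3|e_j|_4^4\ge c\beta^4$. By Sobolev and $A\le S$,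
$$S(A^2+X)^{1/2}\le|\nabla w|_2^2=Q(w)+\Lambda|w|_2^2=A^2+\Lambda|w|_2^2\le SA+\Lambda|w|_2^2 .$$
Since $A,X$ are bounded, $(A^2+X)^{1/2}\ge A+cX$. So $X\le C|w|_2^2$ and $|\beta|\le C|w|_2^{1/2}$. Now use Step A, and $|u|_2\le C|\beta|+|w|_2$.

**Step C.** *$|w^-|_4+|u^-|_4\le CF^{0.45}$: the negative part is controlled by the same quantities.* By Lemma 10, $-\Delta w^-\le-(\Lambda w+f)1_{\{w<0\}}\le\Lambda|w|+(u^-)^3$ in $\Omega$. Lemma 9 and Fact 4 give
$$|w^-|_4\le C|w|_2+C|u^-|_4^3\le C|w|_2+o(1)|u^-|_4 .$$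
And $u^-\le w^-+|\beta|e_j$ gives $|u^-|_4\le C|\beta|+|w^-|_4$. Insert this, absorb the $o(1)$ term, and use Steps A and B.

**Step D.** *$c\epsilon\le F\le C\epsilon$; in particular $\epsilon\to0$.* Let $B=B(y,\epsilon)$, where $U_{\epsilon,y}\ge\sqrt2\,\epsilon^{-1}$, and $B'=\{x\in B:u\ge\epsilon^{-1}\}\subset\Omega$. On $B\setminus B'$, $|u-U_{\epsilon,y}|\ge(\sqrt2-1)\epsilon^{-1}$, so (15) gives $|B\setminus B'|=o(\epsilon^4)$ and $|B'|\ge\frac12|B|$. So $F\ge\int_{B'}u^3\ge c\epsilon$, and $F\to0$ forces $\epsilon\to0$.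

For the upper bound let $M$ be large and $D=B(y,M\epsilon)$. From $|u|\le G(|u|^3)+\Lambda G|u|$ (Lemma 10), Fact 4 and Hölder ($\frac12+\frac13=\frac56$),
$$|u|_3\le C|u1_{\mathbb R^4\setminus D}|_4^2\,|u|_3+C\big||u|^31_D\big|_{6/5}+C|u|_{6/5},\qquad\big||u|^31_D\big|_{6/5}\le|u|_4^3|D|^{\frac56-\frac34}\le C_M\epsilon^{1/3}.$$
By (15), $|u1_{\mathbb R^4\setminus D}|_4\le|U1_{\{|x|>M\}}|_4+o(1)$. So we can fix $M$ such that for large $j$ the first term is $\le\frac12|u|_3$. Hence $|u|_3\le C\epsilon^{1/3}+C|u|_2$, and by Step B $F\le C\epsilon+C|u|_2^3\le C\epsilon+CF^{1.35}$. As $F\to0$, $F\le C\epsilon$.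

**Step E.** *Near the bubble a ball $K$ of radius comparable to $t\le C\epsilon^{0.35}$ is missing from $\Omega$.* Since $|u|^3=u^3+2(u^-)^3$, (8) and Steps C, D give
$$\int|u|^3e_j=2\int(u^-)^3e_j\le C|u^-|_4^3\le C\epsilon^{1.35}.$$
As $u\ge\epsilon^{-1}$ on $B'$, $\int_{B'}e_j\le C\epsilon^{4.35}$. By Chebyshev there is $B''\subset B'$, $|B''|\ge\frac14|B|$, with $e_j\le C\epsilon^{0.35}$ on $B''$. Fix $\kappa\in(0,1)$ with $2C_5\kappa\epsilon^4<\frac14|B|$; this does not involve $\epsilon$, since $|B|=\frac{\pi^2}2\epsilon^4$. For large $j$, $\eta_j^4\le\kappa$ and $\epsilon\le1$, so Lemma 6(ii) provides $x\in B''$ with $t:=t(x)\ge\kappa\epsilon$. By Lemma 6(i), $t\le c_0^{-1}e_j(x)\le C\epsilon^{0.35}$, and there is a closed ball $K=\bar B(z,c_0t)\subset\mathbb R^4\setminus\Omega$ with $|z-x|\le t/c_0$. For $\xi\in B'$: $|\xi-z|\le2\epsilon+t/c_0\le Ct$.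

**Step F.** *The missing ball produces a deficit in Sobolev's inequality for $w$.* Use $G_K$ and $H=G_0-G_K$ from Definition 9, with $a=c_0t$ and coordinates centered at $z$. By (6), $H(\xi,\xi')\ge ct^{-2}$ for $\xi,\xi'\in B'$.

Let $k=w^3$ and $h_0=\langle k,Hk\rangle\ge0$. As $w\in H_0^1(\Omega)\subset D_0^{1,2}(\mathbb R^4\setminus K)$, $|w|_4^4=\langle k,w\rangle=\int\nabla(G_Kk)\cdot\nabla w$. By Cauchy–Schwarz and (7), with $|k|_{4/3}^2=|w|_4^6$,
$$|w|_4^8\le\langle k,G_Kk\rangle|\nabla w|_2^2\le\big(S^{-1}|w|_4^6-h_0\big)|\nabla w|_2^2 .$$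
Here $w\ne0$ by Step B, so with $\delta=Sh_0|w|_4^{-6}<1$ and $(1-\delta)^{-1}\ge1+\delta$,
$$|\nabla w|_2^2\ge S|w|_4^2+S^2|w|_4^{-4}h_0. \tag{16}$$

*Lower bound for $h_0$.* On $B'$, $w\ge\epsilon^{-1}-C|\beta|\ge\frac1{2\epsilon}$, so $\int_{B'}w^3\ge c\epsilon$. As the kernel of $H$ is positive,
$$\langle k^+,Hk^+\rangle\ge ct^{-2}\Big(\int_{B'}w^3\Big)^2\ge c\,\epsilon^2t^{-2}.$$
Also $\langle k^-,Hk^-\rangle\le\langle k^-,G_0k^-\rangle\le S^{-1}|w^-|_4^6\le C\epsilon^{2.7}$ by Steps C and D. Since $k\mapsto\langle k,Hk\rangle^{1/2}$ is a seminorm and $t\le C\epsilon^{0.35}$,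
$$h_0^{1/2}\ge\langle k^+,Hk^+\rangle^{1/2}-\langle k^-,Hk^-\rangle^{1/2}\ge c\,\frac\epsilon t-C\epsilon^{1.35}\ge c\,\epsilon^{0.65}.$$

**Step G.** *The contradiction.* $|w|_4$ is bounded, and $|w|_2^2\le CF^{1.8}\le C\epsilon^{1.8}$ by Steps A and D. By (16), then $|w|_4^2\ge A$ from Step B, then $A\le S$,
$$A^2=Q(w)=|\nabla w|_2^2-\Lambda|w|_2^2\ge S|w|_4^2+c\,\epsilon^{1.3}-C\epsilon^{1.8}>S|w|_4^2\ge SA\ge A^2$$
for large $j$. This is impossible, which proves the claim of Section 10.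

Hence, for small $\eta$, $\Omega=\Omega_\eta\subset\mathbb R^4$ is a bounded domain with smooth boundary, and for $\lambda=\lambda_1(\Omega)=\Lambda$ every nontrivial solution of (1) has $|u|_4^4>S^2$, i.e. $I_{\lambda,\Omega}(u)>\frac14S^2$. This is the Theorem: with $n=1$ there is no nontrivial solution of energy below $\frac14S^2$ (nor of energy equal to it), and the statement asked about in Section 2 is false. $\blacksquare$
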